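
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Maximizers of the toric non-archimedean $\mu$-entropy\\ need not be piecewise affine}


\begin{abstract}
For a polarized toric variety with moment polytope $P$, the toric non-archimedean $\mu$-entropy $\check\mu^\lambda_{\mathrm{NA}}$ is a functional on convex functions on $P$. It was conjectured that for $\lambda\le 0$ its maximizer is piecewise affine. We show that this fails for every $\lambda<0$ in every dimension $n\ge 3$: we construct lattice polytopes on which the maximizer is unique up to constants and, on a nonempty open set, is real-analytic and not affine on any open subset. The polytope is long in one direction $s$. In the other directions convexity forces the maximizer to be constant. In the direction $s$ the convexity constraint is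 inactive away from the two ends. In that region the maximizer is, up to a constant, an explicit strictly convex function of $s$, read off from the ratio of boundary measure to area of the slices.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The functional}

Let $(X,L)$ be an $n$-dimensional polarized toric variety, $n\ge2$, with moment polytope
\[
P=\{\xi\in\mathbb R^n:\ \langle \nu_i,\xi\rangle\ge c_i,\ i=1,\dots,d\},
\]
a full-dimensional lattice polytope; here $\nu_i\in\mathbb Z^n$ is the primitive inward normal of the facet $F_i$. Let $d\mu$ be Lebesgue measure on $P$, and let $d\sigma$ be the measure on $\partial P$ that equals $(n-1)$-dimensional Hausdorff measure on $F_i$ divided by $|\nu_i|$. The factor $1/|\nu_i|$ makes $\sigma$ the lattice measure: a fundamental cell of the lattice in the hyperplane of $F_i$ has mass $1$.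

Toric degenerations (filtrations) of $(X,L)$ correspond to convex functions on $P$. Let $\mathcal C=\mathcal C(P)$ be the set of lower semicontinuous (lsc) convex functions $q\colon P\to(-\infty,+\infty]$ that are finite on the interior of $P$ and satisfy $\int_P e^q\,d\mu<\infty$. For $\lambda\in\mathbb R$ the \emph{toric non-archimedean $\mu$-entropy} of $q\in\mathcal C$ is
\[
\check\mu^\lambda_{\mathrm{NA}}(q)=-2\pi\,\frac{\int_{\partial P}e^q\,d\sigma}{\int_Pe^q\,d\mu}
+\lambda\left(\frac{\int_P q\,e^q\,d\mu}{\int_Pe^q\,d\mu}-\log\int_Pe^q\,d\mu\right)\in[-\infty,\infty).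
\]
Its value is $-\infty$ when the boundary integral is infinite, or when $\lambda<0$ and $\int_Pq\,e^q\,d\mu=+\infty$. It does not change when a constant is added to $q$.

For $\lambda\le0$ it is known that there is a lsc convex function $q$ on $P$ that maximizes $\check\mu^\lambda_{\mathrm{NA}}$, and that it satisfies $\int_Pe^{\rho q}\,d\mu<\infty$ for $\rho\in[1,\frac n{n-1})$; we shall not use this. The conjecture, posed in \cite{Sketch}, is that the maximizer is \emph{piecewise affine}: $P$ has a subdivision into finitely many convex polytopes on each of which $q$ is finite and affine. The affine pieces need not have rational coefficients.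

\subsection{What one expects}\label{ssec:expect}

Let $\lambda<0$. Maximizing $\check\mu^\lambda_{\mathrm{NA}}$ means minimizing
\[
2\pi\,\frac{\int_{\partial P}e^q\,d\sigma}{\int_Pe^q\,d\mu}
+|\lambda|\left(\frac{\int_P q\,e^q\,d\mu}{\int_Pe^q\,d\mu}-\log\int_Pe^q\,d\mu\right).
\]
The second term is $|\lambda|$ times $\int\varrho\log\varrho\,d\mu$ for the probability density $\varrho=e^q/\int_P e^q\,d\mu$, so it prefers $\varrho$ constant. The first term wants $\varrho$ to be small on $\partial P$. Without convexity it could be made arbitrarily small at arbitrarily small cost in the second term, by lowering $e^q$ to nearly $0$ in a thin neighborhood of $\partial P$. Thus convexity must be an active constraint, and a function for which it is active in all directions should look piecewise affine. On the interval $[0,1]$ and on the cube $[0,1]^n$ the maximizer is in fact constant (Section \ref{sec:cert}). This makes the conjecture plausible.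

But convexity need only be active in \emph{some} directions. Suppose $P$ is very long in one direction $s$. The boundaries of the slices $s=\mathrm{const}$ then sweep out almost all of $\partial P$. Convexity along the slices can force the maximizer to be a function $q=q(s)$ alone, and then the boundary term acts on it as a potential: the ratio $g(s)$ of boundary measure to area of the slice. The minimizer of ``potential plus entropy'' is a Gibbs density, $q=\mathrm{const}-\frac{2\pi}{|\lambda|}g$. If $g$ is strictly concave, this function is convex, hence admissible, and it is curved. The proof makes this precise.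

\subsection{The result}

For an integer $M\ge1$ let, with coordinates $(s,y_1,y_2)\in\mathbb R^3$,
\[
P_M=\{\,|s|\le M,\ |y_1|\le4,\ |y_2|\le4,\ |s|+M|y_1|+M|y_2|\le6M\,\}.
\]
Put $\varepsilon=1/M$, $x=s/M\in[-1,1]$, $t(x)=\frac{2+|x|}4\in[\frac12,\frac34]$, and
\begin{equation}\label{eq:g}
g(x)=\frac{1-t+\varepsilon t/2}{2-t^2}\Big|_{t=t(x)} .
\end{equation}

\begin{theorem}\label{thm:main}
Let $\lambda<0$ and let $M\ge10^8e^{2/|\lambda|}$ be an integer.
\begin{itemize}
\item[(a)] $P_M$ is a lattice polytope, and up to additive constants $\check\mu^\lambda_{\mathrm{NA}}$ on $P_M$ has exactly one maximizer in $\mathcal C(P_M)$. It has the form $q(s,y)=h(s/M)$ with $h\colon[-1,1]\to\mathbb R$ even, convex and continuous, and there is $p\in(\frac9{10},1)$ with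
\[
h=\mathrm{const}-\tfrac{2\pi}{|\lambda|}\,g\ \text{ on }[-p,p],\qquad h\text{ affine on }[p,1]\text{ and on }[-1,-p],
\]
\[
1-p\le\bigl(33792\,\varepsilon\,e^{\pi/(3|\lambda|)}\bigr)^{1/3}.
\]
Moreover $g''\le-\frac1{176}$ on $[0,1]$ (one-sided derivatives at the endpoints), so $\partial_s^2q>0$ for $0<s<pM$, and $q$ is not piecewise affine.
\item[(b)] For $n\ge3$ the same function, pulled back to $P_M\times[0,1]^{n-3}$, is the unique maximizer up to constants there, and it is not piecewise affine.
\end{itemize}
\end{theorem}

Hence the conjecture fails for all $n\ge3$ and all $\lambda<0$. Since $10^8e^2<10^9$, the single polytope $P_{10^9}\times[0,1]^{n-3}$ is a counterexample for all $\lambda\le-1$ simultaneously.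

Section \ref{sec:cert} gives a criterion for being the unique maximizer. Section \ref{sec:model} solves the model problem in one variable and explains the choice of $P_M$. Sections \ref{sec:poly} and \ref{sec:fiber} treat the polytope and the directions along its slices. Section \ref{sec:oned} solves the true one-variable problem, in which the end facets $s=\pm M$ appear as small point masses; they are what makes $h$ affine near $\pm1$. Section \ref{sec:proof} assembles the proof.

\section{A criterion for the maximizer}\label{sec:cert}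

Three elementary facts are used throughout. A function $v$ with values in $(0,\infty]$ is \emph{log-convex} if $\log v$ is convex.

\smallskip
\noindent\textbf{(F1)} Log-convex functions are convex, and sums of log-convex functions are log-convex. The first claim is the arithmetic--geometric mean inequality. For the second, H\"older's inequality for two-term sums gives $v(\xi)^{1-\theta}v(\eta)^\theta+w(\xi)^{1-\theta}w(\eta)^\theta\le(v(\xi)+w(\xi))^{1-\theta}(v(\eta)+w(\eta))^{\theta}$.

\noindent\textbf{(F2)} If $q$ is lsc and convex on $P$ and $\xi_0$ is an interior point at which $q$ is finite, then $q(\xi)=\lim_{\theta\uparrow1}q((1-\theta)\xi_0+\theta\xi)$ for all $\xi\in P$. Indeed convexity bounds the upper limit by $q(\xi)$ and lower semicontinuity bounds the lower limit from below by $q(\xi)$. So $q\in\mathcal C(P)$ is determined by its values in the interior, where it is continuous.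

\noindent\textbf{(F3)} For $\alpha,\beta>0$ one has $\alpha\log\alpha\ge\alpha\log\beta+\alpha-\beta$, with equality only if $\alpha=\beta$. This is the strict convexity of $\alpha\mapsto\alpha\log\alpha$.
\smallskip

By (F1) the competitors $e^{\tilde q}$ form a convex cone, on which, after normalizing $\int_P e^{\tilde q}\,d\mu$, the functional to be minimized is strictly convex (where finite) when $\lambda<0$. So a minimizer should be recognizable from the linearization of the functional at it.

\begin{definition}
Let $\lambda<0$, let $q\in\mathcal C(P)$ be bounded and let $A\in\mathbb R$. For $\tilde q\in\mathcal C(P)$ and $\tilde v=e^{\tilde q}$ put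
\[
\ell_{q,A}(\tilde v)=2\pi\int_{\partial P}\tilde v\,d\sigma-\int_P\bigl(A-|\lambda|q\bigr)\tilde v\,d\mu\ \in(-\infty,\infty].
\]
The pair $(q,A)$ is a \emph{certificate} for $P$ if $\ell_{q,A}(e^{\tilde q})\ge0$ for all $\tilde q\in\mathcal C(P)$ and $\ell_{q,A}(e^q)=0$.
\end{definition}

\begin{proposition}\label{prop:cert}
Let $\lambda<0$. If $(q,A)$ is a certificate for $P$, then $q$ maximizes $\check\mu^\lambda_{\mathrm{NA}}$ over $\mathcal C(P)$, and every maximizer differs from $q$ by a constant.
\end{proposition}

\begin{proof}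
Let $Z=\int_Pe^q\,d\mu$. Let $\tilde q\in\mathcal C(P)$ with $\check\mu^\lambda_{\mathrm{NA}}(\tilde q)>-\infty$. Adding a constant, we may assume that $\tilde v=e^{\tilde q}$ has $\int_P\tilde v\,d\mu=Z$. Since $\tilde v\log\tilde v\ge-1/e$ and $\int_P\tilde q\,e^{\tilde q}\,d\mu<\infty$, the function $\tilde v\log\tilde v$ is integrable. Integrating (F3) with $\alpha=\tilde v$, $\beta=e^q$ gives $\int_P\tilde v\log\tilde v\,d\mu\ge\int_P\tilde v\,q\,d\mu$, because the terms $\int\tilde v-\int e^q$ cancel. Hence
\begin{align*}
-\check\mu^\lambda_{\mathrm{NA}}(\tilde q)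
&=\frac1Z\Bigl[2\pi\int_{\partial P}\tilde v\,d\sigma+|\lambda|\int_P\tilde v\log\tilde v\,d\mu\Bigr]-|\lambda|\log Z\\
&\ge\frac1Z\bigl[\ell_{q,A}(\tilde v)+AZ\bigr]-|\lambda|\log Z\ \ge\ A-|\lambda|\log Z .
\end{align*}
For $\tilde q=q$ both inequalities are equalities, so $q$ is a maximizer. If $\tilde q$ is a maximizer with this normalization, then equality holds in (F3) almost everywhere, so $\tilde q=q$ almost everywhere, hence on the interior by continuity and on $P$ by (F2).
\end{proof}

\begin{example}\label{ex:interval}
The functional and the criterion make sense for $n=1$, with $\sigma$ the counting measure on the endpoints. On $[0,1]$ the pair $(0,4\pi)$ is a certificate: every convex $\tilde v$ satisfies $2\int_0^1\tilde v\,dx\le\tilde v(0)+\tilde v(1)$, that is,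
\[
\ell_{0,4\pi}(\tilde v)=2\pi\Bigl(\tilde v(0)+\tilde v(1)-2\int_0^1\tilde v\,dx\Bigr)\ge0,
\]
with equality for $\tilde v=1$. So constants are the only maximizers on $[0,1]$.
\end{example}

The same trapezoid inequality shows that multiplying by an interval changes nothing, which will give part (b) of the theorem.

\begin{lemma}\label{lem:product}
If $(q,A)$ is a certificate for $P$, and $\hat q(\xi,z)=q(\xi)$ for $(\xi,z)\in\hat P=P\times[0,1]$, then $(\hat q,A+4\pi)$ is a certificate for $\hat P$.
\end{lemma}

\begin{proof}
Let $\tilde v=e^{\tilde q}$ with $\tilde q\in\mathcal C(\hat P)$. If $\int_{\partial\hat P}\tilde v\,d\sigma=\infty$, then $\ell_{\hat q,A+4\pi}(\tilde v)=\infty$. Assume it is finite. The facets of $\hat P$ are $F_i\times[0,1]$, with normals $(\nu_i,0)$, and $P\times\{0\}$, $P\times\{1\}$, with normals $(0,\pm1)$; on each, $\sigma$ is the product measure. Therefore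
\[
\ell_{\hat q,A+4\pi}(\tilde v)=\int_0^1\ell_{q,A}\bigl(\tilde v(\cdot,z)\bigr)\,dz
+2\pi\int_P\Bigl(\tilde v(\xi,0)+\tilde v(\xi,1)-2\int_0^1\tilde v(\xi,z)\,dz\Bigr)d\mu(\xi).
\]
For almost every $z\in(0,1)$ the function $\tilde q(\cdot,z)$ lies in $\mathcal C(P)$, so the first term is $\ge0$. The second is $\ge0$ because $\tilde v$ is convex in $z$. For $\tilde v=e^{\hat q}$ both terms vanish.
\end{proof}

For instance, starting from Example \ref{ex:interval} one sees that constants are the only maximizers on the cube $[0,1]^n$.

\section{Where curvature comes from}\label{sec:model}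

\subsection{The model problem}

Here is the main idea in the smallest case that shows it. Let $V,W$ be positive continuous functions on $[-1,1]$ and, among continuous $h$, minimize
\[
E_0(h)=2\pi\int_{-1}^1e^hW\,dx+|\lambda|\int_{-1}^1h\,e^hV\,dx\qquad\text{subject to }\int_{-1}^1e^hV\,dx=1 .
\]
This is the problem for functions of $s$ alone, when $V$ is the area of a slice, $W$ its boundary measure, and the end facets are ignored. Put $g=W/V$ and $h_0=\frac1{|\lambda|}(A-2\pi g)$, with $A$ chosen so that $\int e^{h_0}V=1$. By (F3) with $\alpha=e^h$, $\beta=e^{h_0}$,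
\[
E_0(h)\ \ge\ \int_{-1}^1e^h\bigl(2\pi g+|\lambda|h_0\bigr)V\,dx=A=E_0(h_0),
\]
with equality only for $h=h_0$. So $h_0$ is the unique minimizer among \emph{all} continuous functions satisfying the constraint. It is convex exactly when $g$ is concave, and in that case it also minimizes among convex functions.

For the argument to work on a polytope we need three things:
\begin{itemize}
\item[(i)] $g$ is strictly concave;
\item[(ii)] it does not pay to vary $\tilde q$ along a slice;
\item[(iii)] the end facets do little harm.
\end{itemize}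

\begin{remark}\label{rem:dim2}
In dimension two (i) cannot be achieved. The slices are then intervals. On each range of $x$ between consecutive vertices of the polygon, $V$ is affine and $W$ is constant, so $g=W/V$ is convex there, and it is concave there only if $V$ is constant.
\end{remark}

\subsection{The choice of $P_M$}

In dimension three $W$ is piecewise affine in $x$ and $V$ is piecewise quadratic, and (i) becomes possible. Start from the square $[-4,4]^2$ and cut off its corners, more and more as $|x|$ grows. If the removed triangles have legs $4t$, the remaining part of the original four sides has length $32(1-t)$, which shrinks linearly in $t$, while the area $32(2-t^2)$ drops only quadratically. The ratio $(1-t)/(2-t^2)$ is concave for $t\in[\frac12,\frac34]$ (Section \ref{sec:poly}). The new edges spoil this ratio if they count fully. But the corner cuts $|y_1|+|y_2|\le6-|s|/M$ move by only one lattice unit while $|s|$ runs from $0$ to $M$, so their normals are $(\pm1,\pm M,\pm M)$ and the lattice measure gives them weight $\varepsilon=1/M$. The two end facets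 also acquire relative weight $\varepsilon$, which is (iii). Property (ii) comes from the fact that a nonnegative convex function with the symmetries of the slice that vanishes at its center has more mass on the original sides, relative to its integral, than a constant has (Section \ref{sec:fiber}).

The end facets cannot be ignored altogether: they add point masses at $x=\pm1$ to the boundary term. The minimizer would like to dip at $\pm1$, but convexity forbids it. The outcome, proved in Section \ref{sec:oned}, is that $h=h_0$ up to a constant on $[-p,p]$ with $p$ close to $1$, and $h$ is affine beyond.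

\section{The polytope and its slices}\label{sec:poly}

From now on $\lambda<0$ and an integer $M\ge10^8e^{2/|\lambda|}$ are fixed, so $\varepsilon\le10^{-8}$, and $P=P_M$.

\subsection{$P_M$ is a lattice polytope}

The normals of the inequalities are $(\pm1,0,0)$, $(0,\pm1,0)$, $(0,0,\pm1)$ and $(\pm1,\pm M,\pm M)$, all primitive. We call the last eight inequalities \emph{slanted}. Consider a vertex; at least three inequalities are tight there.

It is impossible that $|y_1|=|y_2|=4$, since $8M>6M$. So at most one of the inequalities $|y_i|\le4$ is tight, and at most one of $\pm s\le M$. If a slanted inequality is tight and $y_2=0$, then $|y_1|=6-|s|/M\ge5>4$, impossible; likewise with $y_1,y_2$ exchanged. So when a slanted inequality is tight, $y_1y_2\ne0$, and the number of tight slanted inequalities is one if $s\ne0$ and two if $s=0$.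

If no slanted inequality is tight, at most two inequalities are tight, so the point is not a vertex. If $s=0$, then $|s|\le M$ is not tight, so the tight inequalities at a vertex are two slanted ones and one of $|y_i|\le4$. If $s\ne0$, they are one slanted inequality, one of $|y_i|\le4$, and $|s|\le M$. The vertices are therefore
\[
(0,\pm4,\pm2),\quad(0,\pm2,\pm4),\quad(\pm M,\pm4,\pm1),\quad(\pm M,\pm1,\pm4),
\]
all integral. Each of the $14$ inequalities defines a facet: the facet $y_1=4$ contains $(0,4,\pm2),(\pm M,4,\pm1)$, the facet $s+My_1+My_2=6M$ contains $(0,4,2),(0,2,4),(M,4,1),(M,1,4)$, the facet $s=M$ is an octagon, and the others are images of these under symmetries.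

\subsection{Slices}

For $x\in[-1,1]$ the slice of $P$ at $s=Mx$ is the octagon
\[
S_x=\{|y_1|,|y_2|\le4,\ |y_1|+|y_2|\le4+\tau\},\qquad\tau=2-|x|\in[1,2],\qquad4-\tau=4t .
\]
It has four \emph{main} edges $|y_i|=4$, each of length $2\tau$, and four \emph{cut} edges; see Figure \ref{fig:oct}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[->] (-4.8,0)--(5.6,0) node[right] {$y_1$};
\draw[->] (0,-4.8)--(0,5.2) node[above] {$y_2$};
\draw[very thick] (4,-1.5)--(4,1.5) (1.5,4)--(-1.5,4) (-4,1.5)--(-4,-1.5) (-1.5,-4)--(1.5,-4);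
\draw[dashed] (4,1.5)--(1.5,4) (-1.5,4)--(-4,1.5) (-4,-1.5)--(-1.5,-4) (1.5,-4)--(4,-1.5);
\draw (4,0.7)--(0.7,4);
\draw (2.6,0)--(0,2.6);
\node[right] at (4,1.5) {$(4,\tau)$};
\node[above right] at (1.4,3.9) {$(\tau,4)$};
\end{tikzpicture}
\caption{A slice $S_x$ of $P_M$. Thick: the main edges, which carry full boundary weight. Dashed: the cut edges $|y_1|+|y_2|=4+\tau$, which carry weight $\varepsilon=1/M$. Thin, in the first quadrant: two chords $y_1+y_2=r$, one with $r>4$ and endpoints on main edges, one with $r<4$ and endpoints on the axes; they are used in Lemma \ref{lem:fiber}.}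
\label{fig:oct}
\end{figure}

On a facet with normal $\nu=(\nu^s,\nu')$, $\nu'\ne0$, Hausdorff measure is $\frac{|\nu|}{|\nu'|}\,ds\otimes\mathcal H^1$ with $\mathcal H^1$ the length on slices, so $d\sigma=ds\otimes\mathcal H^1/|\nu'|$. On main facets $|\nu'|=1$. On cut facets $|\nu'|=\sqrt2M$ and $\mathcal H^1=\sqrt2\,|dy_1|$, so $d\sigma=\varepsilon\,ds\,|dy_1|$. On $s=\pm M$ we have $d\sigma=dy$. Since $ds=M\,dx$, for every measurable $v\ge0$
\begin{equation}\label{eq:slices}
\begin{aligned}
\tfrac1M\int_{\partial P}v\,d\sigma&=\int_{-1}^1\Bigl(\int_{\mathrm{main}}v+\varepsilon\int_{\mathrm{cut}}v\Bigr)dx+\varepsilon\sum_{\pm}\int_{S_{\pm1}}v\,dy,\\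
\tfrac1M\int_Pv\,d\mu&=\int_{-1}^1\int_{S_x}v\,dy\,dx,
\end{aligned}
\end{equation}
where the integrals over main edges are with respect to length and those over cut edges with respect to $|dy_1|$.

The square $[-4,4]^2$ loses four right triangles with legs $4-\tau$, so the area and the weighted boundary length of $S_x$ are
\[
V(x)=64-2(4-\tau)^2=32(2-t^2),\qquad W(x)=8\tau+4\varepsilon(4-\tau)=32(1-t)+16\varepsilon t .
\]
Thus $W/V=g$ is the function \eqref{eq:g}. The function $V$ is even and decreasing in $|x|$.

\subsection{Bounds on $g$}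

Let $\Gamma(t)=\frac{1-t+\varepsilon t/2}{2-t^2}$ on $[\frac12,\frac34]$. The quotient rule gives $\Gamma'=R/(2-t^2)^2$ with
\[
R=\bigl(-1+\tfrac\varepsilon2\bigr)(2-t^2)+2t\bigl(1-t+\tfrac{\varepsilon t}2\bigr)=-(t^2-2t+2)+\tfrac\varepsilon2(2+t^2),
\]
and then $\Gamma''=\bigl(R'(2-t^2)+4tR\bigr)/(2-t^2)^3$, where $R'=2-2t+\varepsilon t$, so that
\[
\Gamma''=\frac{(4-12t+6t^2-2t^3)+\varepsilon(6t+t^3)}{(2-t^2)^3}.
\]

The cubic $4-12t+6t^2-2t^3$ has derivative $-6(t^2-2t+2)<0$ and value $-\frac34$ at $t=\frac12$, so it is $\le-\frac34$. Also $6t+t^3\le5$. So the numerator of $\Gamma''$ is at most $-\frac34+5\varepsilon\le-\frac12$. As $(2-t^2)^3\le(\frac74)^3=\frac{343}{64}$, we get $\Gamma''\le-\frac{32}{343}\le-\frac1{11}$.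

Since $t^2-2t+2=1+(1-t)^2\in[\frac{17}{16},\frac54]$, we have $R\in[-\frac54,-\frac9{10}]$, and $2-t^2\in[\frac{23}{16},\frac74]$. Hence $\frac14\le-\Gamma'\le\frac23$.

On $[0,1]$ we have $t'=\frac14$. Therefore
\begin{equation}\label{eq:gbounds}
g''\le-\tfrac1{176},\qquad\tfrac1{16}\le-g'\le\tfrac16\qquad\text{on }[0,1].
\end{equation}

\section{Variation along a slice}\label{sec:fiber}

We now quantify (ii). The mechanism is visible on $[-1,1]$: for a positive constant, the ratio of boundary sum to integral is $1$, while for an even convex $f\ge0$ with $f(0)=0$ and $f\not\equiv0$ we have $f(x)\le|x|f(1)$, so $\int f\le f(1)$ and the ratio is at least $2$. On $S_x$, for main edges only, constants have ratio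
\[
g_0=\frac{8\tau}{64-2(4-\tau)^2}=\frac{12\tau}{48+24\tau-3\tau^2}.
\]

\begin{lemma}\label{lem:fiber}
Let $f\colon S_x\to[0,\infty]$ be convex, finite in the interior, invariant under $y_i\mapsto-y_i$ $(i=1,2)$ and $y_1\leftrightarrow y_2$, with $f(0)=0$. Then
\[
\int_{\mathrm{main}}f\ \ge\ K\int_{S_x}f\,dy,\qquad K=K(\tau)=\frac{12\tau}{32+24\tau-3\tau^2}.
\]
Moreover, for every $x\in[-1,1]$ and $\tau=2-|x|$,
\begin{equation}\label{eq:gap}
g\le g_0+\tfrac{6\varepsilon}{23}\qquad\text{and}\qquad K-g_0>\tfrac1{30}.
\end{equation}
\end{lemma}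

\begin{proof}
Let $b(z)=f(4,z)$ for $0\le z\le\tau$. It extends to an even convex function on $[-\tau,\tau]$, so $b$ is nondecreasing. Let $I=\int_0^\tau b\,dz$; by symmetry $\int_{\mathrm{main}}f=8I$. If $I=\infty$ there is nothing to prove, so let $I<\infty$. In the quadrant $y_1,y_2\ge0$ put $r=y_1+y_2$.

If $4\le r<4+\tau$, then $y$ lies on the chord joining $(4,r-4)$ and $(r-4,4)$, whose $y_1$-length is $8-r$. By symmetry $f=b(r-4)$ at both ends, so $f(y)\le b(r-4)$.

If $r<4$, then $y$ lies on the chord joining $(r,0)$ and $(0,r)$, whose $y_1$-length is $r$. So $f(y)\le f(r,0)\le\frac r4f(4,0)=\frac r4b(0)$, where the second inequality uses $f(0)=0$.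

Integrating in the coordinates $(y_1,r)$, with $r=4+z$ in the first range,
\[
\tfrac14\int_{S_x}f\,dy\le\int_0^4\tfrac{r^2}4\,b(0)\,dr+\int_0^\tau(4-z)b(z)\,dz\le\Bigl(\tfrac{16}{3\tau}+4-\tfrac\tau2\Bigr)I .
\]
Here $b(0)\le I/\tau$ because $b$ is nondecreasing, and the last integral is at most $\frac1\tau\int_0^\tau(4-z)\,dz\cdot I$ by Chebyshev's inequality for a decreasing and a nondecreasing function. Hence $\int_{\mathrm{main}}f=8I\ge\frac2{16/(3\tau)+4-\tau/2}\int_{S_x}f\,dy=K\int_{S_x}f\,dy$.

For \eqref{eq:gap}: $g-g_0=\frac{\varepsilon t}{2(2-t^2)}\le\varepsilon\cdot\frac34\cdot\frac8{23}=\frac{6\varepsilon}{23}$, and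
\[
K-g_0=\frac{192\,\tau}{(32+24\tau-3\tau^2)(48+24\tau-3\tau^2)}\ge\frac{192}{68\cdot84}>\frac1{30},
\]
since $24\tau-3\tau^2\le36$ on $[1,2]$ and $192\cdot30=5760>5712=68\cdot84$.
\end{proof}

The hypothesis $f(0)=0$ is what separates $K$ from $g_0$: a positive constant satisfies the rest and has ratio $g_0<K$.

\section{The one-variable problem}\label{sec:oned}

For bounded measurable $w\colon[-1,1]\to(0,\infty)$ put
\[
N(w)=\int_{-1}^1wV\,dx,\qquad\beta(w)=\int_{-1}^1wW\,dx+\varepsilon V(1)\bigl(w(1)+w(-1)\bigr).
\]
By \eqref{eq:slices} these are $\frac1M\int_P$ and $\frac1M\int_{\partial P}$ of $w(s/M)$; the last term of $\beta$ comes from the end facets. This section proves the following.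

\begin{proposition}\label{prop:oned}
There are an even, convex, continuous $h\colon[-1,1]\to\mathbb R$ with $N(e^h)=1$, a constant $A$ and a number $p\in(\frac9{10},1)$ such that:
\begin{itemize}
\item[(i)] for every even, log-convex, bounded $w\colon[-1,1]\to(0,\infty)$,
\begin{equation}\label{eq:foc}
\ell_1(w):=2\pi\beta(w)-\int_{-1}^1(A-|\lambda|h)\,wV\,dx\ \ge\ 0,\qquad\text{and }\ \ell_1(e^h)=0;
\end{equation}
\item[(ii)] $|\lambda|h=A-2\pi g$ on $[-p,p]$, $h$ is affine on $[p,1]$ and on $[-1,-p]$, and $(1-p)^3\le33792\,\varepsilon\,e^{\pi/(3|\lambda|)}$;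
\item[(iii)] $A-|\lambda|h(x)\le2\pi K(\tau(x))$ for all $x\in[-1,1]$, where $\tau(x)=2-|x|$.
\end{itemize}
\end{proposition}

The function $h$ will be a minimizer of the one-variable functional. Its first-order condition is (i). Testing this condition with elementary bends shows that $h$ is affine except on an interval $[-p,p]$ on which the convexity constraint is inactive; the size of the point masses then bounds $1-p$.

\subsection{A minimizer and its first-order condition}

Consider
\[
E(h)=2\pi\beta(e^h)+|\lambda|\int_{-1}^1h\,e^hV\,dx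
\]
over even, convex, continuous $h\colon[-1,1]\to\mathbb R$ with $N(e^h)=1$. Such $h$ exist (a constant).

\emph{A minimizer exists.} Let $h_k$ be a minimizing sequence. Since $\int h_ke^{h_k}V\ge-\frac1e\int V$, the numbers $\beta(e^{h_k})$ are bounded. The end terms in $\beta$ then give $h_k(\pm1)\le B$, so $h_k\le B$ by convexity. Also $h_k(x)\le(1-|x|)h_k(0)+|x|B$; if $h_k(0)\to-\infty$ along a subsequence, dominated convergence would give $N(e^{h_k})\to0$, a contradiction. As an even convex function has its minimum at $0$, we get $h_k\ge-B'$. A subsequence of these uniformly bounded convex functions converges locally uniformly on $(-1,1)$ to an even convex bounded $h$, which we extend continuously to $\pm1$. From $h_k(x)\le h_k(1)$ we get $h(1)=\sup_{x<1}h(x)\le\liminf h_k(1)$. By dominated convergence $N(e^h)=1$ and the integrals in $E(h_k)$ converge, so $E(h)\le\liminf E(h_k)$.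

Fix a minimizer $h$. Let $v=e^h$, which is bounded above and below by positive constants, and let $A=2\pi\beta(v)+|\lambda|\int_{-1}^1hvV\,dx$.

\emph{Proof of} (i). The identity $\ell_1(v)=0$ is the definition of $A$ together with $N(v)=1$. Let $w$ be as in (i). It is bounded below by $w(0)>0$. For $\theta\in[0,1]$ the function $v_\theta=(1-\theta)v+\theta w/N(w)$ is even, log-convex by (F1), and $N(v_\theta)=1$. Replacing its values at $\pm1$ by its limits there makes $\log v_\theta$ continuous, can only lower $\beta$, and changes no integral. So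
\[
E(h)\le2\pi\beta(v_\theta)+|\lambda|\int_{-1}^1v_\theta\log v_\theta\,V\,dx,
\]
with equality at $\theta=0$. The derivative of the right side at $\theta=0^+$ is therefore nonnegative:
\[
0\le2\pi\Bigl(\frac{\beta(w)}{N(w)}-\beta(v)\Bigr)+|\lambda|\int_{-1}^1(1+h)\Bigl(\frac w{N(w)}-v\Bigr)V\,dx=\frac{\ell_1(w)}{N(w)},
\]
where we used $N(w/N(w))=N(v)=1$ and the definition of $A$.\qed

\subsection{The price of a bend}

In the model problem, $2\pi g-A+|\lambda|h$ vanishes identically. Here we measure its failure to vanish:
\[
D(x)=2\pi g(x)-A+|\lambda|h(x),\qquad m=2\pi\varepsilon V(1)v(1)>0,\qquad d\rho=DvV\,dx+m(\delta_1+\delta_{-1}).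
\]
Since $W=gV$, we have $\ell_1(w)=\int\frac wv\,d\rho$; in particular $\rho([-1,1])=\ell_1(v)=0$. If $\varphi$ is even, bounded and continuous and $h+\theta\varphi$ is convex for all small $\theta>0$, then \eqref{eq:foc} for $w=ve^{\theta\varphi}$ gives $\int e^{\theta\varphi}\,d\rho\ge0$. Subtracting $\rho([-1,1])=0$, dividing by $\theta$ and letting $\theta\to0^+$,
\begin{equation}\label{eq:var}
\int\varphi\,d\rho\ge0 .
\end{equation}
With $\varphi=\pm h$ this gives $\int h\,d\rho=0$. The elementary bend $\varphi_a(x)=(|x|-a)_+$, $a\in[0,1]$, is always allowed, so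
\[
\Psi(a):=\int_a^1(x-a)DvV\,dx+m(1-a)=\tfrac12\int\varphi_a\,d\rho\ \ge0 .
\]
Thus $2\Psi(a)$ is the first-order price of adding a bend to $h$ at $\pm a$. The function $\Psi$ is $C^2$ on $[0,1]$, with
\[
\Psi''=DvV,\qquad\Psi'(a)=-\int_a^1DvV\,dx-m,
\]
\[
\Psi'(0)=-\tfrac12\rho([-1,1])=0,\qquad\Psi(1)=0,\qquad\Psi'(1)=-m<0 .
\]

\emph{The function $h$ bends only where bending is free.} Write
\[
h(x)=h(0)+\kappa_0|x|+\int_{(0,1)}\varphi_a(x)\,d\eta(a),\qquad\kappa_0=h'(0^+)\ge0,
\]
where the measure $\eta\ge0$ is the second derivative of $h$ on $(0,1)$. As $0\le\int\varphi_a(x)\,d\eta(a)\le h(1)-h(0)$ and $|\rho|$ is finite, Fubini's theorem gives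
\[
0=\int h\,d\rho=2\kappa_0\Psi(0)+2\int_{(0,1)}\Psi\,d\eta .
\]
All terms are $\ge0$, so $\Psi=0$ on $\operatorname{supp}\eta$, and $\Psi(0)=0$ if $\kappa_0>0$. Let $\Sigma$ be the closure in $[0,1]$ of $\operatorname{supp}\eta$, together with the point $0$ if $\kappa_0>0$. Since $\Psi(1)=0>\Psi'(1)$, we have $\Psi>0$ on some $(1-\delta,1)$, so $\Sigma$ is a compact subset of $[0,1)$. By continuity $\Psi=0$ on $\Sigma$. In fact
\begin{equation}\label{eq:contact}
\Psi=\Psi'=0\quad\text{on }\Sigma,
\end{equation}
because points of $\Sigma$ in $(0,1)$ are interior minima of $\Psi\ge0$, and $\Psi'(0)=0$ in any case.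

\subsection{The shape of $\Sigma$}

On each interval of $[0,1]$ disjoint from $\Sigma$ the function $h$ is affine, so there $D$ inherits the strict concavity of $2\pi g$. This makes $\Sigma$ an interval.

\emph{Step 1: $\Sigma$ has no gaps.} Suppose $a<b$ lie in $\Sigma$ and $(a,b)\cap\Sigma=\emptyset$. Then $h$ is affine on $[a,b]$ and $D$ is strictly concave there by \eqref{eq:gbounds}. Integrating by parts, \eqref{eq:contact} at $a$ and $b$ gives $\int_a^b\varphi\,DvV\,dx=\int_a^b\varphi\,\Psi''\,dx=0$ for every affine $\varphi$.

Suppose $D(a)\ge0$. As $D$ has at most two zeros and $\int_a^bDvV\,dx=0$, it takes both signs in $(a,b)$. By strict concavity there is $c\in(a,b)$ with $D>0$ on $(a,c)$ and $D<0$ on $(c,b]$. Then $\int_a^b(c-x)DvV\,dx>0$, a contradiction.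

So $D(a)<0$. Then $\Psi''<0$ near $a$, and $\Psi(a)=\Psi'(a)=0$ gives $\Psi<0$ just to the right of $a$, a contradiction.

\emph{Step 2: if $\Sigma\ne\emptyset$, then $0\in\Sigma$.} Suppose $p_0=\min\Sigma>0$. Then $\kappa_0=0$ and $h$ is constant on $[0,p_0]$, so $D$ is strictly decreasing there by \eqref{eq:gbounds}. Since $\int_0^{p_0}DvV\,dx=\Psi'(p_0)-\Psi'(0)=0$, we get $D(p_0)<0$. So $\Psi''<0$ just to the left of $p_0$, and with $\Psi(p_0)=\Psi'(p_0)=0$ this gives $\Psi<0$ there, a contradiction.

Hence $\Sigma=[0,p]$ with $0\le p<1$, or $\Sigma=\emptyset$. In the latter case $h$ is constant, and we put $p=0$. In all cases $h$ is affine on $[p,1]$ with some slope $\kappa\ge0$, and $\Psi'(p)=0$, $\Psi(p)\ge0$. Written out, these say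
\begin{equation}\label{eq:ends}
\int_p^1DvV\,dx=-m,\qquad\int_p^1(1-x)DvV\,dx=-\Psi(p)\le0 .
\end{equation}
The first equation says that the signed mass of $DvV\,dx$ on the affine end $[p,1]$ balances the point mass $m$ at $1$.

\subsection{The affine ends are short}

\emph{Step 3: $D(p)\ge0$.} If $\Sigma\ne\emptyset$, then $\Psi(p)=\Psi'(p)=0$ and $\Psi\ge0$ to the right of $p$ force $\Psi''(p)\ge0$. Let $\Sigma=\emptyset$ and suppose $D(0)<0$. As $h$ is constant, \eqref{eq:gbounds} gives $-D(x)\ge D(0)-D(x)=2\pi(g(0)-g(x))\ge\frac{2\pi x}{16}$ on $[0,1]$. Dividing the first equation of \eqref{eq:ends} by the constant $v$, we get $2\pi\varepsilon V(1)=\int_0^1|D|V\,dx\ge\frac{2\pi}{32}V(1)$, which is false because $\varepsilon\le10^{-8}$.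

\emph{Step 4: the estimate.} Let $\Pi=1-p$. On $[p,1]$ we have $D''=2\pi g''\le-\gamma$ with $\gamma=\frac\pi{88}$. By \eqref{eq:ends} $D$ is negative somewhere on $[p,1]$. As $D(p)\ge0$ and $D$ is strictly concave, there is $\zeta\in[p,1)$ with
\[
D(\zeta)=0,\qquad D\ge0\text{ on }[p,\zeta],\qquad D<0\text{ on }(\zeta,1].
\]
We estimate the first moment of $DvV$ about $\zeta$, whose integrand $(\zeta-x)DvV$ is nonnegative. On $[p,\zeta]$ the function $D-\frac\gamma2(x-p)(\zeta-x)$ is concave and nonnegative at both ends, so $D\ge\frac\gamma2(x-p)(\zeta-x)$. Hence $D'(\zeta)\le-\frac\gamma2(\zeta-p)$ (if $\zeta=p$, simply $D'(\zeta^+)\le0$), and by Taylor's formula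
\[
D\le-\tfrac\gamma2(\zeta-p)(x-\zeta)-\tfrac\gamma2(x-\zeta)^2\qquad\text{on }[\zeta,1].
\]
Put $a=\zeta-p$, $b=1-\zeta$, so $a+b=\Pi$. On $[p,1]$ we have $vV\ge v(p)V(1)$, since $v$ is nondecreasing and $V$ decreasing. Using $\int_p^\zeta(x-p)(\zeta-x)^2dx=\frac{a^4}{12}$,
\[
\int_p^1(\zeta-x)DvV\,dx\ge\tfrac\gamma2v(p)V(1)\Bigl[\tfrac{a^4}{12}+\tfrac{ab^3}3+\tfrac{b^4}4\Bigr]\ge\tfrac\gamma{192}\,\Pi^4\,v(p)V(1),
\]
because $a^4+b^4\ge\Pi^4/8$. On the other hand, writing $\zeta-x=(1-x)-(1-\zeta)$, \eqref{eq:ends} gives
\[
\int_p^1(\zeta-x)DvV\,dx\le(1-\zeta)m\le2\pi\varepsilon\,\Pi\,V(1)v(1).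
\]
Since $v(1)=v(p)e^{\kappa\Pi}$, comparison yields
\[
\Pi^3\le\frac{384\pi\varepsilon}\gamma\,e^{\kappa\Pi}=33792\,\varepsilon\,e^{\kappa\Pi}.
\]
To bound $\kappa$, note that $D(p)\ge0>D(1)$, so $D'=2\pi g'+|\lambda|\kappa$ is negative somewhere on $[p,1]$, and \eqref{eq:gbounds} gives $|\lambda|\kappa<\frac{2\pi}6=\frac\pi3$. As $\Pi\le1$,
\[
\Pi^3\le33792\,\varepsilon\,e^{\pi/(3|\lambda|)}\le33792\cdot10^{-8}<10^{-3}.
\]
The middle inequality is the hypothesis $\varepsilon\le10^{-8}e^{-2/|\lambda|}$ together with $\frac\pi3<2$. So $p>\frac9{10}$.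

In particular $p>0$, so $\Sigma=[0,p]$. By \eqref{eq:contact} $\Psi\equiv0$ on $[0,p]$, so $DvV=\Psi''\equiv0$ and $D\equiv0$ there. This says $|\lambda|h=A-2\pi g$ on $[0,p]$, and on $[-p,p]$ by evenness. Part (ii) of Proposition \ref{prop:oned} is proved.

\subsection{The bound needed along the slices}

\emph{Proof of} (iii). Let $x\ge0$. By definition $A-|\lambda|h=2\pi g-D$. On $[0,\zeta]$ we have $D\ge0$, since $D\equiv0$ on $[0,p]$. On $[\zeta,1]$ we have $D(\zeta)=0$ and $D'=2\pi g'+|\lambda|\kappa\ge2\pi g'\ge-\frac{2\pi}6$, so $-D\le\frac{2\pi}6(1-\zeta)\le\frac{2\pi}6\Pi\le\frac{2\pi}{60}$. In both cases, by \eqref{eq:gap},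
\[
A-|\lambda|h\le2\pi\Bigl(g_0+\tfrac{6\varepsilon}{23}+\tfrac1{60}\Bigr)\le2\pi\Bigl(g_0+\tfrac1{30}\Bigr)\le2\pi K .
\]
The case $x<0$ follows by evenness.\qed

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Let $h,A,p$ be as in Proposition \ref{prop:oned} and $q(s,y)=h(s/M)$. This function is bounded, continuous and convex, so $q\in\mathcal C(P_M)$.

\begin{proposition}\label{prop:PM}
$(q,A)$ is a certificate for $P_M$.
\end{proposition}

\begin{proof}
Write $\ell=\ell_{q,A}$ and $P=P_M$. By \eqref{eq:slices}, $\ell(e^q)=M\ell_1(e^h)=0$. Let $\tilde v=e^{\tilde q}$ with $\tilde q\in\mathcal C(P)$; we may assume $\int_{\partial P}\tilde v\,d\sigma<\infty$. The idea is to split $\tilde v$ into its values on the axis $y=0$, to which the one-variable inequality \eqref{eq:foc} applies, and a remainder, to which Lemma \ref{lem:fiber} applies slice by slice.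

\emph{Symmetrization.} Let $G$ be the finite group generated by $s\mapsto-s$, $y_1\mapsto-y_1$, $y_2\mapsto-y_2$ and $y_1\leftrightarrow y_2$. These isometries preserve $P$, $\mu$, $\sigma$ and $q$. By (F1) the $G$-average of $\tilde v$ is again lsc and log-convex; it is finite in the interior and integrable over $P$ and $\partial P$. Since $\ell$ is linear and $G$-invariant, it takes the same value on the average as on $\tilde v$. So assume that $\tilde v$ is $G$-invariant.

\emph{Splitting off the central values.} Each $\tilde v(Mx,\cdot)$ is convex and even in $y_1$ and in $y_2$, hence minimal at $y=0$. Put $v_c(x)=\tilde v(Mx,0)$. This function is positive, even and log-convex, and finite for $|x|<1$. Moreover $V(1)v_c(\pm1)\le\int_{S_{\pm1}}\tilde v(\pm M,y)\,dy<\infty$, because the end facets are part of $\partial P$. So $v_c$ is bounded by $v_c(1)<\infty$, and \eqref{eq:foc} applies to it. Let $f_x=\tilde v(Mx,\cdot)-v_c(x)\ge0$. For $|x|<1$ it satisfies the hypotheses of Lemma \ref{lem:fiber}.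

\emph{Conclusion.} Insert $\tilde v=v_c+f_x$ into \eqref{eq:slices}. The part of $\frac1M\ell(\tilde v)$ coming from $v_c$ is $\ell_1(v_c)$. In the part coming from $f_x$ we drop the nonnegative contributions of the cut edges and the end facets. Then
\begin{align*}
\tfrac1M\ell(\tilde v)&\ge\ell_1(v_c)+\int_{-1}^1\Bigl[2\pi\int_{\mathrm{main}}f_x-(A-|\lambda|h)\int_{S_x}f_x\,dy\Bigr]dx\\
&\ge\ell_1(v_c)+\int_{-1}^1\bigl(2\pi K-A+|\lambda|h\bigr)\int_{S_x}f_x\,dy\,dx\ \ge0
\end{align*}
by Lemma \ref{lem:fiber} and Proposition \ref{prop:oned}(i), (iii).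
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
(a) Section \ref{sec:poly} shows that $P_M$ is a lattice polytope. By Propositions \ref{prop:PM} and \ref{prop:cert}, $q$ is the unique maximizer up to constants. Its form, the range of $p$ and the bound on $1-p$ are Proposition \ref{prop:oned}, and $g''\le-\frac1{176}$ is \eqref{eq:gbounds}. For $0<s<pM$ we have $q=\frac1{|\lambda|}\bigl(A-2\pi g(s/M)\bigr)$, so $\partial_s^2q\ge\frac{2\pi}{176\,|\lambda|M^2}>0$. In a subdivision of $P_M$ into finitely many polytopes, some cell meets $\{0<s<pM\}$ in a set with nonempty interior, and $q$ is not affine there. So $q$ is not piecewise affine.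

(b) Apply Lemma \ref{lem:product} $n-3$ times to the certificate $(q,A)$, and then Proposition \ref{prop:cert}. The pullback of $q$ is not piecewise affine, by the same argument as in (a).
\end{proof}

On $0<s<pM$ the maximizer is a rational function of $s$ without poles, hence real-analytic, as claimed in the abstract.

\section{Scope}

The assertion ``for every $\lambda\le0$, every maximizer is piecewise affine'' is false, for every $n\ge3$ and every $\lambda<0$. The argument does not decide the conjecture restricted to $n=2$ or to $\lambda=0$. In dimension two the mechanism of Section \ref{sec:model} gives no curvature, by Remark \ref{rem:dim2}. For $\lambda=0$ there is no entropy term: the formula for $h$ has no meaning, and the uniqueness argument of Proposition \ref{prop:cert}, which rests on (F3), is not available.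

The examples are singular toric varieties. Each vertex of $P_M$ lies on exactly three facets, so $P_M$ is simple, but smoothness requires the three facet normals at each vertex to form a $\mathbb Z$-basis. At the vertex $(M,4,1)$ they are, up to sign, $(1,0,0)$, $(0,1,0)$, $(1,M,M)$, of determinant $M>1$. The same obstruction persists in the products $P_M\times[0,1]^{n-3}$.

\begin{thebibliography}{1}
\bibitem{Sketch} \emph{A Sketch Of The Future Of $\mu\text{-cscK}$ Metrics And $\mu\text{K-stability}$}, \url{http://ithems-members.riken.jp/eijinoe/Kanazawa_2022_Oct.pdf}.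
\end{thebibliography}

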